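# Hoffman duals of $(3,\{5,3\}^n)$ and rational multiples of powers of $\pi$

## 1. Zeta-star values, index shuffles and Hoffman duals

An *index* is a finite sequence $\mathbf k=(k_1,\dots,k_r)$ of positive integers. Its weight is $k_1+\dots+k_r$. We write $\{a\}^m$ for $a$ repeated $m$ times and $\{a,b\}^n$ for the block $a,b$ repeated $n$ times.

**Definition (zeta-star value).** For an index with $k_r\ge2$,
$$\zeta^*(k_1,\dots,k_r)=\sum_{0<n_1\le\dots\le n_r}\frac1{n_1^{k_1}\cdots n_r^{k_r}} .$$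
It is extended $\mathbb Q$-linearly to formal $\mathbb Q$-linear combinations of indices. The series converges, because for fixed $n_r=n$ the sum over the other variables is at most $(1+\log n)^{r-1}$.

For example, $\zeta^*(k)=\zeta(k)$. By symmetry $2\zeta^*(2,2)=\zeta(2)^2+\zeta(4)$ (the diagonal is counted twice), so $\zeta^*(2,2)=\frac12\big(\frac{\pi^4}{36}+\frac{\pi^4}{90}\big)=\frac{7\pi^4}{360}$.

**Definition (index shuffle).** $(a_1,\dots,a_p)\,\overline{\text{III}}\,(b_1,\dots,b_q)$ is the formal sum of all $\binom{p+q}p$ interleavings of the two sequences that keep the internal order of each, counted with multiplicity. For example,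
$$(3)\,\overline{\text{III}}\,(2)=(3,2)+(2,3),\qquad (3,5,3)\,\overline{\text{III}}\,(2)=(2,3,5,3)+(3,2,5,3)+(3,5,2,3)+(3,5,3,2).$$

**Definition (raising the last entry).** $(k_1,\dots,k_r)_+=(k_1,\dots,k_{r-1},k_r+1)$, extended linearly; $\zeta^*(X)_+$ means $\zeta^*(X_+)$. For example, $(1,1,1)_+=(1,1,2)$.

**Definition (Hoffman dual).** An index of weight $w$ is the same thing as a subset of $\{1,\dots,w-1\}$, namely its set of partial sums $\{k_1,\,k_1+k_2,\dots,k_1+\dots+k_{r-1}\}$. The dual $\mathbf k^\vee$ is the index of the same weight whose set of partial sums is the complement in $\{1,\dots,w-1\}$. The dual is extended linearly to formal sums.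

For example, $(3)$ has no partial sums in $\{1,2\}$, so $(3)^\vee=(1,1,1)$. The index $(3,2)$ has partial sum set $\{3\}\subset\{1,2,3,4\}$, with complement $\{1,2,4\}$, so $(3,2)^\vee=(1,1,2,1)$. Likewise $(2,3)^\vee=(1,2,1,1)$. For $(3,\{5,3\}^n)$, of weight $8n+3$, the partial sums are $3,8,11,16,19,\dots,8n$. The complement is $1,2\,|\,4,5,6,7\,|\,9,10\,|\,12,\dots$, ending with $8n+1,8n+2$. Taking differences,
$$(3,\{5,3\}^n)^\vee=(1,1,\{2,1,1,1,2,1\}^n,1),\qquad \big((3,\{5,3\}^n)^\vee\big)_+=(1,1,2,\{1,1,1,2,1,2\}^n).$$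

Finally, $\mathbb Q\pi^k$ denotes the set of rational multiples of $\pi^k$.

## 2. Maesaka's conjecture and a generating function that implies it

The document "On evaluations of multiple zeta-star values of Bowman-Bradley type" (https://www.math.kindai.ac.jp/laboratory/tasaka/2ndKindaiWS/2_2_Takumi_Maesaka_KindaiSpeed.pdf) contains the following conjecture of Maesaka: for all integers $n,m\ge0$,
$$\zeta^*\big(((3,\{5,3\}^n)\,\overline{\text{III}}\,\{2\}^m)^\vee\big)_+\in\mathbb Q\pi^{8n+2m+4},\qquad \zeta^*\big(((3,\{5,3\}^n)\,\overline{\text{III}}\,\{4\}^m)^\vee\big)_+\in\mathbb Q\pi^{8n+4m+4}.$$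
In particular ($m=0$), $\zeta^*(1,1,2,\{1,1,1,2,1,2\}^n)\in\mathbb Q\pi^{8n+4}$. The question is to prove or disprove that both memberships hold for all $n,m\ge0$. For $n=0$, $m=1$ the first one asks whether $\zeta^*(1,1,2,2)+\zeta^*(1,2,1,2)$ is a rational multiple of $\pi^6$.

Both memberships hold. We prove a stronger statement in which 2s and 4s are inserted simultaneously.

**Theorem.** For $n,m,l\ge0$ put
$$z_{n,m,l}=\zeta^*\big(((3,\{5,3\}^n)\,\overline{\text{III}}\,\{2\}^m\,\overline{\text{III}}\,\{4\}^l)^\vee\big)_+,\qquad Z(c,p,q)=\sum_{n,m,l\ge0}z_{n,m,l}\,c^{2n+1}p^mq^l .$$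
Let $\alpha^2,\beta^2$ be the roots of $x^2-px-(q+c)$, let $\gamma^2,\delta^2$ be the roots of $x^2-px-(q-c)$, and put $\mathsf S_x=\frac{\sin\pi x}{\pi x}$. Then, as power series in $c,p,q$ (convergent near $0$),
$$cZ=-q-\frac{\mathcal N}{2\pi^4\,\mathsf S_\alpha\mathsf S_\beta\mathsf S_\gamma\mathsf S_\delta},\tag{1}$$
$$\mathcal N=2\cos\pi\alpha\cos\pi\beta\cos\pi\gamma\cos\pi\delta+2-\cos^2\pi\alpha-\cos^2\pi\beta-\cos^2\pi\gamma-\cos^2\pi\delta .$$
Consequently $z_{n,m,l}\in\mathbb Q\,\pi^{8n+2m+4l+4}$. The case $l=0$ is the first membership, $m=0$ is the second (with $l$ in the role of $m$), and $m=l=0$ is the special case.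

**Why (1) implies the consequence.** The series $\cos\pi\alpha\cos\pi\beta$, $\cos^2\pi\alpha+\cos^2\pi\beta$ and $\mathsf S_\alpha\mathsf S_\beta$ are symmetric in $\pi\alpha,\pi\beta$, even in each, and have rational coefficients. So they are power series over $\mathbb Q$ in $\pi^2(\alpha^2+\beta^2)=\pi^2p$ and $\pi^4\alpha^2\beta^2=-\pi^4(q+c)$. The same holds for $\gamma,\delta$, with $\gamma^2\delta^2=-(q-c)$. Since $\mathsf S_\alpha\mathsf S_\beta\mathsf S_\gamma\mathsf S_\delta$ has constant term $1$, the quotient $\mathcal N/(2\mathsf S_\alpha\mathsf S_\beta\mathsf S_\gamma\mathsf S_\delta)$ is a power series over $\mathbb Q$ in $\pi^2p,\pi^4q,\pi^4c$. Hence the coefficient of $c^{2n+2}p^mq^l$ in $cZ$ lies in $\mathbb Q\,\pi^{4(2n+2)+2m+4l-4}=\mathbb Q\,\pi^{8n+2m+4l+4}$ (the term $-q$ does not contribute, since it contains no $c$). It remains to prove (1).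

## 3. A dual value is a derivative at zero

For an index $\mathbf k=(k_1,\dots,k_r)$ with $r\ge1$ let $\mathbf k'=(k_1,\dots,k_{r-1})$ and
$$s_{\mathbf k}(n)=\sum_{1\le n_1\le\dots\le n_r=n}\ \prod_i n_i^{-k_i},\qquad S_{\mathbf k}(N)=\sum_{n=1}^Ns_{\mathbf k}(n),\qquad G_{\mathbf k}(t)=\sum_{n\ge1}s_{\mathbf k}(n)t^n\quad(|t|<1),$$
and $S_\emptyset=1$. From the definitions, $s_{\mathbf k}(n)=n^{-k_r}S_{\mathbf k'}(n)$ and $\sum_{n\ge1}S_{\mathbf k}(n)t^n=G_{\mathbf k}(t)/(1-t)$ for $\mathbf k\ne\emptyset$. The aim of this section is to show that, when all $k_i\ge2$, the value $\zeta^*((\mathbf k^\vee)_+)$ is the derivative at $0$ of a natural interpolation of $N\mapsto S_{\mathbf k}(N)$.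

**Definition (the algebra $\mathcal B$).** $\mathcal B$ consists of the functions holomorphic in $\operatorname{Re}z>-1$ and of polynomial growth on $\operatorname{Re}z\ge-1+\eta$ for every $\eta>0$. It is closed under sums and products. For example, $z\in\mathcal B$, and $S_{(2)}(z)=\sum_{n\ge1}\big(n^{-2}-(n+z)^{-2}\big)\in\mathcal B$ takes the value $\sum_{n\le N}n^{-2}$ at $z=N$.

**Interpolation.** This step extends $S_{\mathbf k}$ from integers to $\operatorname{Re}z>-1$. Let all $k_i\ge2$. Inductively put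
$$S_{\mathbf k}(z)=\sum_{n\ge1}\big[n^{-k_r}S_{\mathbf k'}(n)-(n+z)^{-k_r}S_{\mathbf k'}(n+z)\big].$$
Claim: $S_{\mathbf k}\in\mathcal B$, it is bounded on each $\operatorname{Re}z\ge-1+\eta$, it interpolates the sums $S_{\mathbf k}(N)$, and $S_{\mathbf k}(0)=0$ for $\mathbf k\ne\emptyset$. For $\operatorname{Re}z\ge-1+\eta$ we have $|n+z|\ge\operatorname{Re}(n+z)\ge n-1+\eta$, and $S_{\mathbf k'}(n+z)$ is bounded by induction. As $k_r\ge2$, the series converges uniformly with bounded sum, so it is holomorphic. At $z=N\in\mathbb Z_{\ge0}$ it telescopes to $\sum_{n\le N}n^{-k_r}S_{\mathbf k'}(n)=S_{\mathbf k}(N)$, which is $0$ for $N=0$.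

**Lemma 1.** Let $\varphi\in\mathcal B$ with $\varphi(0)=0$. Then $\Phi(t)=\sum_{N\ge1}\varphi(N)t^N$ continues analytically from $|t|<1$ to $\mathbb C\setminus[1,\infty)$, and
$$\int_0^\infty\Phi(-\tau)\frac{d\tau}\tau=-\varphi'(0),$$
with absolute convergence.

*Proof.* **Step 1: a contour integral.** This step produces the function that will be the continuation. For $\kappa\in(-1,1)$ and $|\arg\tau|<\pi$ put
$$J_\kappa(\tau)=-\frac1{2\pi i}\int_{(\kappa)}\frac\pi{\sin\pi z}\,\varphi(z)\,\tau^z\,dz,$$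
the integral running upwards along $\operatorname{Re}z=\kappa$. Since $\varphi(0)=0$, the factor $\pi\varphi(z)/\sin\pi z$ is holomorphic in $-1<\operatorname{Re}z<1$. On closed vertical strips inside $\operatorname{Re}z>-1$ and for $|\operatorname{Im}z|\ge1$, the integrand is $O\big((1+|z|)^d|\tau|^{\operatorname{Re}z}e^{-(\pi-|\arg\tau|)|\operatorname{Im}z|}\big)$ for some $d$, because $1/|\sin\pi z|=O(e^{-\pi|\operatorname{Im}z|})$ there. So $J_\kappa$ is holomorphic in $|\arg\tau|<\pi$, is independent of $\kappa$ by Cauchy's theorem, and is $O(\tau^\kappa)$ for $\tau>0$.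

**Step 2: $J_\kappa$ continues $\Phi$.** Let $0<\tau<1$ and $\kappa\in(0,1)$. Move the line to $\operatorname{Re}z=N_0+\frac12$, where $|\sin\pi z|=\cosh(\pi\operatorname{Im}z)$. The new integral is $O(N_0^d\tau^{N_0+1/2})\to0$. Moving right across the poles gives $\int_{(\kappa)}=\int_{(N_0+1/2)}-2\pi i\sum_{N\le N_0}\operatorname{Res}_{z=N}$, and $\pi/\sin\pi z$ has residue $(-1)^N$ at $N$. So $J_\kappa(\tau)=\sum_{N\ge1}\varphi(N)(-\tau)^N=\Phi(-\tau)$. Thus $t\mapsto J_\kappa(-t)$, holomorphic on $\mathbb C\setminus[0,\infty)$, agrees with $\Phi$ on $(-1,0)$, hence on the connected set $\{|t|<1\}\setminus[0,1)$. Together with the disc we get a continuation to $\mathbb C\setminus[1,\infty)$.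

**Step 3: the integral.** Use $\kappa=\frac12$ on $(0,1)$ and $\kappa=-\frac12$ on $(1,\infty)$; the bound $O(\tau^\kappa)$ gives absolute convergence. Since $\int_0^1\tau^{z-1}d\tau=\frac1z$ for $\operatorname{Re}z=\frac12$ and $\int_1^\infty\tau^{z-1}d\tau=-\frac1z$ for $\operatorname{Re}z=-\frac12$, Fubini gives
$$\int_0^\infty\Phi(-\tau)\frac{d\tau}\tau=-\frac1{2\pi i}\Big[\int_{(1/2)}-\int_{(-1/2)}\Big]\frac{\pi\varphi(z)}{z\sin\pi z}\,dz=-\operatorname{Res}_{z=0}\frac{\pi\varphi(z)}{z\sin\pi z}=-\varphi'(0).\qquad\square$$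

**Remark.** By Lemma 1, $\varphi'(0)$ depends only on the values $\varphi(N)$, $N\ge1$: if two functions in $\mathcal B$ vanish at $0$ and agree at all positive integers, their difference has $\Phi=0$, so their derivatives at $0$ agree.

**Lemma 2.** If $\mathbf k\ne\emptyset$ and all $k_i\ge2$, then $\zeta^*((\mathbf k^\vee)_+)=S_{\mathbf k}'(0)$.

*Proof.* **Step 1: duality is a substitution.** This step shows, for every index $\mathbf k$ and $s$ near $0$,
$$G_{\mathbf k}\Big(\frac s{s-1}\Big)=-G_{\mathbf k^\vee}(s).\tag{2}$$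
The proof is by induction on the weight $w$. With $t=\frac s{s-1}$ we have $\frac1{1-t}=1-s$ and $t\frac d{dt}=(1-s)\,s\frac d{ds}$. For $\mathbf k=(1)=\mathbf k^\vee$: $G_{(1)}(t)=-\log(1-t)=\log(1-s)=-G_{(1)}(s)$.

Let $k_r\ge2$, and let $\mathbf k_-$ be $\mathbf k$ with last entry lowered by $1$. Then $t\frac d{dt}G_{\mathbf k}=G_{\mathbf k_-}$, so by induction $s\frac d{ds}\big[G_{\mathbf k}(\frac s{s-1})\big]=-\frac1{1-s}G_{(\mathbf k_-)^\vee}(s)$. As $w-1$ is not a partial sum of $\mathbf k$, it is one of $\mathbf k^\vee$. The partial sums of $\mathbf k$ and $\mathbf k_-$ are the same subset of $\{1,\dots,w-2\}$. So $\mathbf k^\vee=((\mathbf k_-)^\vee,1)$. Therefore $s\frac d{ds}G_{\mathbf k^\vee}(s)=\sum_nS_{(\mathbf k_-)^\vee}(n)s^n=\frac1{1-s}G_{(\mathbf k_-)^\vee}(s)$, and the two sides of (2) have the same image under $s\frac d{ds}$.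

Let $k_r=1$ and $r\ge2$. Then $t\frac d{dt}G_{\mathbf k}=\sum_nS_{\mathbf k'}(n)t^n=\frac1{1-t}G_{\mathbf k'}(t)$, so $s\frac d{ds}\big[G_{\mathbf k}(\frac s{s-1})\big]=G_{\mathbf k'}(\frac s{s-1})=-G_{\mathbf k'^\vee}(s)$. As $w-1$ is a partial sum of $\mathbf k$, it is not one of $\mathbf k^\vee$, so the last entry of $\mathbf k^\vee$ is $\ge2$. Both $\mathbf k'^\vee$ and $(\mathbf k^\vee)_-$ have weight $w-1$ and the same partial sums, so they are equal, and the expression is $-s\frac d{ds}G_{\mathbf k^\vee}(s)$.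

All series vanish at $s=0$, so (2) follows in each case.

**Step 2: integrate.** Let all $k_i\ge2$. This step turns (2) into the integral of Lemma 1. Apply Lemma 1 to $\varphi=S_{\mathbf k}$: $\Phi(t)=G_{\mathbf k}(t)/(1-t)$ continues to $\mathbb C\setminus[1,\infty)$, hence so does $G_{\mathbf k}$. For $s\in(0,1)$ the point $\frac s{s-1}$ is negative, so (2) holds for all $s\in(0,1)$ by continuation. By monotone convergence, and with $s=\frac\tau{1+\tau}$, so that $\frac s{s-1}=-\tau$ and $\frac{ds}s=\frac{d\tau}{\tau(1+\tau)}$,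
$$\zeta^*((\mathbf k^\vee)_+)=\sum_n\frac{s_{\mathbf k^\vee}(n)}n=\int_0^1G_{\mathbf k^\vee}(s)\frac{ds}s=-\int_0^\infty\frac{G_{\mathbf k}(-\tau)}{1+\tau}\frac{d\tau}\tau=-\int_0^\infty\Phi(-\tau)\frac{d\tau}\tau=S_{\mathbf k}'(0).\qquad\square$$

For example, differentiating $S_{(k)}(z)=\sum(n^{-k}-(n+z)^{-k})$ termwise gives $S_{(k)}'(0)=k\,\zeta(k+1)$. Since $(k)^\vee=(\{1\}^k)$, we get $\zeta^*(\{1\}^{k-1},2)=k\,\zeta(k+1)$ for $k\ge2$. For $k=3$: $z_{0,0,0}=\zeta^*(1,1,2)=3\zeta(4)=\frac{\pi^4}{30}$.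

## 4. Power sums settle $n=0$ and stop at $(3,5,3)$

By Lemma 2, $z_{n,m,l}$ is the derivative at $0$ of the sum of $S_{\mathbf k}$ over all words $\mathbf k$ in the shuffle. For $n=0$ these are all arrangements of one $3$, $m$ twos and $l$ fours. All orders occur, so the sum is symmetric, and it is the coefficient of $c\,p^mq^l$ in
$$\prod_{n\le N}\Big(1-\frac p{n^2}-\frac q{n^4}-\frac c{n^3}\Big)^{-1}=\exp\Big(\sum_{r\ge1}\frac1r\sum_{n\le N}\Big(\frac p{n^2}+\frac q{n^4}+\frac c{n^3}\Big)^r\Big).$$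
That coefficient is a polynomial without constant term in the power sums $S_{(k)}(N)$, $k\ge2$. Replace $N$ by $z$: we get an element of $\mathcal B$ vanishing at $0$, and by the Remark its derivative at $0$ is $z_{0,m,l}$. A product of two or more functions vanishing at $0$ has derivative $0$ there, so only the linear term counts. It comes from $r=m+l+1$ and equals $\frac1r\frac{r!}{m!\,l!}S_{(3+2m+4l)}=\binom{m+l}mS_{(3+2m+4l)}$. Therefore
$$z_{0,m,l}=\binom{m+l}m(2m+4l+3)\,\zeta(2m+4l+4),$$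
a rational multiple of $\pi^{2m+4l+4}$. For instance $\zeta^*(1,1,2,2)+\zeta^*(1,2,1,2)=5\zeta(6)=\frac{\pi^6}{189}$.

Now try $n=1$, $m=l=0$. The same argument for the letters $3,3,5$ gives only the sum over all three arrangements: with $a$ marking $3$ and $b$ marking $5$, the coefficient of $a^2b$ in $\sum_r\frac1r\sum_n(an^{-3}+bn^{-5})^r$ is $S_{(11)}$, so
$$\big(S_{(3,5,3)}+S_{(3,3,5)}+S_{(5,3,3)}\big)'(0)=11\,\zeta(12).$$
The conjecture is about $S_{(3,5,3)}$ alone, and power sums do not separate it from the other two. The alternation $3,5,3,\dots$ can be encoded by $2\times2$ matrices $L(n)$ with off-diagonal entries $cn^{-3}$ and $cn^{-5}$. But for $n\ne n'$ the products $L(n)L(n')$ and $L(n')L(n)$ differ: with $p=q=0$ they are $c^2\operatorname{diag}(n^{-3}n'^{-5},\,n^{-5}n'^{-3})$ and the same with $n,n'$ exchanged. So there is no exponential formula. What survives is a recurrence.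

## 5. A matrix product and a three-term recurrence

Let $w(n)=1-\frac p{n^2}-\frac q{n^4}$ and $w_\pm(n)=w(n)\mp\frac c{n^4}$,
$$T(n)=\begin{pmatrix}w(n)&-c\,n^{-3}\\-c\,n^{-5}&w(n)\end{pmatrix}=1-L(n),\qquad M(N)=T(1)^{-1}\cdots T(N)^{-1}=\sum_r\ \sum_{1\le n_1\le\dots\le n_r\le N}L(n_1)\cdots L(n_r),$$
as formal power series in $c,p,q$.

**Step 1: the $(1,2)$ entry of $M$ contains $Z$.** A product of $L$'s contributes to the $(1,2)$ entry through paths from state $1$ to state $2$. A letter $3$ (weight $c$) moves $1\to2$, a letter $5$ (weight $c$) moves $2\to1$, and letters $2$ (weight $p$) and $4$ (weight $q$) leave the state fixed. So a word contributes exactly when its letters from $\{3,5\}$ read $3,5,3,\dots,5,3$, with the letters $2,4$ anywhere, and each such word occurs once. In $(3,\{5,3\}^n)\,\overline{\text{III}}\,\{2\}^m\,\overline{\text{III}}\,\{4\}^l$ each such word also has multiplicity one, since $\{3,5\},\{2\},\{4\}$ are disjoint.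

All coefficients of entries of $M(N)$ are finite sums of $S_{\mathbf k}(N)$ with $k_i\in\{2,3,4,5\}$. Replacing $N$ by $z$ we get a matrix $M(z)$ over $\mathcal B[[c,p,q]]$ with constant term $I$ (in $c,p,q$) and $M(0)=I$. With Lemma 2,
$$M_{12}(z)=\sum_{n,m,l}c^{2n+1}p^mq^l\,S_{(3,\{5,3\}^n)\overline{\text{III}}\{2\}^m\overline{\text{III}}\{4\}^l}(z),\qquad M_{12}'(0)=Z .$$

**Step 2: pass to the inverse.** The inverse satisfies a recurrence with $T(n)$ acting on the left, which is more convenient. $M(z)$ is invertible over $\mathcal B[[c,p,q]]$, since its constant term is $I$. Let $u=(M^{-1})_{12}$ and $v=(M^{-1})_{22}$. Then $u(0)=0$, $v(0)=1$ and $u'(0)=-M_{12}'(0)=-Z$, because $(M^{-1})'=-M^{-1}M'M^{-1}$. At integers $M(n)^{-1}=T(n)M(n-1)^{-1}$, so $\binom{u(n)}{v(n)}=T(n)\binom{u(n-1)}{v(n-1)}$.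

**Step 3: diagonalize $T(n)$ and see what goes wrong.** The row vectors $(1,\pm n)$ satisfy $(1,\pm n)\,T(n)=w_\pm(n)\,(1,\pm n)$, since $w\mp cn^{-4}=w_\pm$ and $-cn^{-3}\pm nw=\pm n\,w_\pm$. Hence
$$u(n)\pm n\,v(n)=w_\pm(n)\big(u(n-1)\pm n\,v(n-1)\big)\qquad(n\ge1).\tag{3}$$
If the eigenvectors did not depend on $n$, this would be a first-order recurrence solved by a product. But the right side contains $u(n-1)\pm n\,v(n-1)$ and not $u(n-1)\pm(n-1)v(n-1)$. We combine the two signs into one second-order recurrence.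

Let $Y(z)\in\mathcal B[[c,p,q]]$ be the interpolation of $\prod_{k\le N}w_+(k)^{-1}=\sum_r\sum_{n_1\le\dots\le n_r\le N}\prod_i\big(\frac p{n_i^2}+\frac{q+c}{n_i^4}\big)$, whose coefficients are finite $\mathbb Z$-combinations of $S_{\mathbf k}$ with $k_i\in\{2,4\}$. So $Y(0)=1$. Define
$$x(z)=\big(u(z)+z\,v(z)\big)Y(z)\in\mathcal B[[c,p,q]],\qquad x(0)=0,\quad x'(0)=u'(0)+v(0)=1-Z.\tag{4}$$

**Step 4: the recurrence for $x(n)$.** Put $W(n)=\prod_{k\le n}w_+(k)$. By the $+$ case of (3), $x(n)=(u(n-1)+n\,v(n-1))/W(n-1)$ for $n\ge1$, while by definition $x(n)=(u(n)+n\,v(n))/W(n)$ for $n\ge0$. With $\Delta_n=x(n+1)-x(n)$ these give, for $n\ge0$,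
$$v(n)=W(n)\Delta_n,\qquad u(n)=W(n)\big(x(n)-n\Delta_n\big).$$
In particular $x(1)=u(0)+v(0)=1$. Now use the $-$ case of (3). Its left side is $W(n)(x(n)-2n\Delta_n)$. On the right, using $x(n-1)=x(n)-\Delta_{n-1}$,
$$u(n-1)-n\,v(n-1)=W(n-1)\big(x(n-1)-(2n-1)\Delta_{n-1}\big)=W(n-1)\big(x(n)-2n\Delta_{n-1}\big).$$
Hence $w_+(n)\big[x(n)-2n\Delta_n\big]=w_-(n)\big[x(n)-2n\Delta_{n-1}\big]$. Insert $w_\pm=w\mp cn^{-4}$ and collect: $n\,w(n)(\Delta_n-\Delta_{n-1})=cn^{-4}\big[n(\Delta_n+\Delta_{n-1})-x(n)\big]$. Multiplying by $n^4$, for $n\ge1$,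
$$n(n^4-pn^2-q)\big(x(n+1)-2x(n)+x(n-1)\big)=c\big[n(x(n+1)-x(n-1))-x(n)\big].\tag{5}$$

We do not solve (5). We only need $x'(0)$, and Lemma 1 expresses it as an integral of the generating function of the $x(n)$ along the negative axis.

## 6. The fifth-order equation, and $cZ$ as a limit at infinity

From now on $'$ means $t\frac d{dt}$ on functions of $t$. Let $\omega(t)=\frac{1+t}{1-t}$, so $\omega'=\frac{2t}{(1-t)^2}$.

**Step 1: from the recurrence to an ODE.** Put $X(t)=\sum_{n\ge1}x(n)t^n$ and $H=\frac{(1-t)^2}tX=\sum_{n\ge0}h_nt^n$. Then $h_0=x(1)=1$, and $h_n=x(n+1)-2x(n)+x(n-1)$ for $n\ge1$ (using $x(0)=0$). Also $X=\frac12\omega'H$ and $(t^{-1}-t)X=\omega H$. For $n\ge1$ the coefficient of $t^n$ in $(t^{-1}-t)X$ is $x(n+1)-x(n-1)$. Multiplying (5) by $t^n$ and summing gives $H^{(5)}-pH'''-qH'=c\big[(\omega H)'-\frac12\omega'H\big]$ (both sides have zero constant term), that is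
$$H^{(5)}-pH'''-qH'=c\big(\omega H'+\tfrac12\omega'H\big).\tag{6}$$
From $\omega=1+2\sum_{j\ge1}t^j$ and $\frac12\omega'=\sum_{j\ge1}jt^j$, (6) for a power series is equivalent to: $h_0$ is free and
$$n(n^4-pn^2-q-c)\,h_n=c\sum_{j=1}^n(2n-j)\,h_{n-j}\qquad(n\ge1).\tag{7}$$

**Step 2: complex parameters.** This step makes $H$ an actual function. Take complex $c,p,q$ in the polydisc $|c|,|p|,|q|<\varepsilon:=10^{-5}$. Then $|n^4-pn^2-q-c|\ge n^4/2$ for $n\ge1$. So (7) with $h_0=1$ defines $h_n$ as holomorphic functions of the parameters whose Taylor series are the formal $h_n$. Inductively $|h_n|\le\frac{2n^2\varepsilon}{n^5/2}\le1$ for $n\ge1$. So $H$ is jointly holomorphic for $|t|<1$ and parameters in the polydisc. The only singular points of the linear equation (6) are $0,1,\infty$. Solving it from $t=-\frac12$ through the simply connected domain $\mathcal D=\mathbb C\setminus[0,\infty)$, with initial data holomorphic in the parameters, and gluing with the disc, we continue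 $H$ to $\mathbb C\setminus[1,\infty)$, holomorphically in the parameters.

**Step 3: growth on the negative axis.** This step secures convergence of the integral. Write $t=-e^\xi$ and $h(\xi)=H(-e^\xi)$, so that $'=d/d\xi$ and $\omega=-\tanh(\xi/2)$. Thus $|\omega|\le1$, $|\omega'|\le\frac12$ and $\omega'=O(e^{-|\xi|})$. Put $\nu_j=8^jh^{(j)}$, $0\le j\le4$, and $\|\nu\|=\max_j|\nu_j|$. For $j\le3$, $|\nu_j'|=\frac18|\nu_{j+1}|\le\frac18\|\nu\|$. By (6),
$$|\nu_4'|=8^4|h^{(5)}|\le8^4\varepsilon\big(8^{-3}+2\cdot8^{-1}+\tfrac14\big)\|\nu\|=2056\,\varepsilon\,\|\nu\|\le\tfrac18\|\nu\| .$$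
So by Grönwall's inequality $\|\nu(\xi)\|\le\|\nu(0)\|e^{\xi/8}$ for $\xi\ge0$. Hence, uniformly for parameters in compact subsets of the polydisc,
$$h^{(j)}(\xi)=O(e^{\xi/8})\qquad(\xi\ge0,\ 0\le j\le4).\tag{8}$$
For $\xi\to-\infty$, $h=1+O(e^\xi)$ and $h^{(j)}=O(e^\xi)$ for $j\ge1$, again uniformly, since $|h_n|\le1$.

**Step 4: $Z$ as an integral.** With $\tau=e^\xi$,
$$\int_0^\infty X(-\tau)\frac{d\tau}\tau=\int_{-\infty}^\infty\tfrac12\omega'h\,d\xi$$
converges absolutely and uniformly on compact subsets of the polydisc, so it is holomorphic in the parameters. By Cauchy's formula on a polytorus and Fubini, its Taylor coefficients are the absolutely convergent integrals of the Taylor coefficients $X_{ijk}(-\tau)$ of $X(-\tau)$ in $(c,p,q)$. Each $X_{ijk}$ is holomorphic on $\mathbb C\setminus[1,\infty)$. For $|t|<1$ it equals $\sum_nx_{ijk}(n)t^n$, where $x_{ijk}\in\mathcal B$ are the coefficients of $x(z)$, because $X=tH/(1-t)^2$ and the Taylor series of the $h_n$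 are the formal ones. As $x_{ijk}(0)=0$, Lemma 1 says that this integral is $-x_{ijk}'(0)$. With (4), $Z$ is the Taylor series of the holomorphic function
$$1-x'(0)=1+\int_{-\infty}^\infty\tfrac12\omega'h\,d\xi.\tag{9}$$

**Step 5: the integrand is a derivative.** By (6), $c(\omega h)'-\frac12c\,\omega'h=h^{(5)}-ph'''-qh'$, so $\frac12c\,\omega'h=\big(c\,\omega h-h''''+ph''+qh\big)'$. As $\xi\to-\infty$ the bracket tends to $c+q$. Hence, by (9),
$$cZ=c+K-(c+q)=K-q,\qquad K:=\lim_{\xi\to+\infty}\big(c\,\omega h-h''''+ph''+qh\big),\tag{10}$$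
and the limit exists because the integral converges.

The problem has become a connection problem: $h$ is normalized at $t=0$, and $K$ is read off at $t=\infty$. No closed form of $h$ is in sight, but (6) has a special structure: multiplied by its unknown function it is a total derivative, as we check in Section 7. So its five-dimensional solution space carries a quadratic form. A four-dimensional space with a symplectic form gives such data through its exterior square, and we now look for a fourth-order equation behind (6).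

## 7. A fourth-order equation whose $2\times2$ minors solve (6)

Let $A$ be a constant, $B$ a function of $t$, and let $V$ be the four-dimensional space of solutions on $\mathcal D$ of
$$f''''+Af''+Bf=0.\tag{11}$$

**Step 1: find $A$ and $B$.** For $f,g\in V$ put $r_{ij}=f^{(i)}g^{(j)}-f^{(j)}g^{(i)}$, $y=r_{01}$, $\mu=r_{12}$. All of these extend linearly to $\Lambda^2V$. Using (11) to replace fourth derivatives,
$$r_{02}=y',\quad r_{03}=y''-\mu,\quad r_{03}'=r_{13}+r_{04}=\mu'-Ay',\quad r_{13}=\mu',\quad \mu''=r_{23}+r_{14}=r_{23}-A\mu+By,\quad r_{23}'=r_{24}=By'.$$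
Hence
$$\langle f,g\rangle:=r_{03}-r_{12}+A\,r_{01}=y''-2\mu+Ay$$
has derivative $\mu'-Ay'-\mu'+Ay'=0$: it is a constant, an alternating bilinear form on $V$. It follows that $\mu'=\frac12(y'''+Ay')$. Differentiating $\mu''=r_{23}-A\mu+By$ gives $\mu'''=2By'+B'y-A\mu'$. Substituting,
$$y^{(5)}+2Ay'''+(A^2-4B)y'-2B'y=0 .$$
Comparing with (6) we need $2A=-p$ and $A^2-4B=-(q+c\,\omega)$, so we fix
$$A=-\tfrac p2,\qquad B=\tfrac14\big(A^2+q+c\,\omega\big).$$
Then $2B'=\frac12c\,\omega'$ as required. So $y(\Xi)=r_{01}(\Xi)$ solves (6) for every $\Xi\in\Lambda^2V$.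

**Step 2: an invariant quadratic form.** For solutions $y$ of (6) put
$$I(y)=yy''''-y'y'''+\tfrac12y''^2-p\big(yy''-\tfrac12y'^2\big)-\tfrac12(q+c\,\omega)y^2 .$$
The first three terms have derivative $yy^{(5)}$, the next $-pyy'''$, the last $-(q+c\omega)yy'-\frac12c\omega'y^2$. So
$$I(y)'=y\big(y^{(5)}-py'''-(q+c\,\omega)y'-\tfrac12c\,\omega'y\big)=0 .$$
Let $I(y_1,y_2)$ be the symmetric bilinear form with $I(y,y)=I(y)$; it is constant too, by polarization.

**Step 3: compare $I$ with the Pfaffian.** This step expresses $I$ through determinants. Take $\Xi\in\Lambda^2V$, $y=y(\Xi)$, $a=\langle\Xi\rangle$. Then $\mu=\frac12(y''+Ay-a)$ and $y''-\mu=\frac12(y''-Ay+a)$, so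
$$2(r_{01}r_{23}-r_{02}r_{13}+r_{03}r_{12})=2y(\mu''+A\mu-By)-2y'\mu'+2(y''-\mu)\mu .$$
The three pieces are
$$yy''''+2Ayy''+A^2y^2-aAy-2By^2,\qquad -y'y'''-Ay'^2,\qquad \tfrac12y''^2-\tfrac12A^2y^2+aAy-\tfrac12a^2 .$$
The terms $\pm aAy$ cancel, and with $2A=-p$ and $\frac12A^2-2B=-\frac12(q+c\omega)$ the sum is
$$2(r_{01}r_{23}-r_{02}r_{13}+r_{03}r_{12})=I(y)-\tfrac12a^2.\tag{12}$$
Polarize (12) at $\Xi=f_+\wedge f_-$ and $\Upsilon=g_+\wedge g_-$. Writing $r_{ij},\tilde r_{ij}$ for the two sets of minors, the left side becomes $r_{01}\tilde r_{23}-r_{02}\tilde r_{13}+r_{03}\tilde r_{12}+r_{12}\tilde r_{03}-r_{13}\tilde r_{02}+r_{23}\tilde r_{01}$, which is the Laplace expansion of the Wronskian determinant. So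
$$I\big(y(\Xi),y(\Upsilon)\big)=\tfrac12\langle f_+,f_-\rangle\langle g_+,g_-\rangle+\mathrm{Wr}(f_+,f_-,g_+,g_-).\tag{13}$$

**Step 4: the Wronskian in terms of $\langle\,,\rangle$.** Identify $V$ with $\mathbb C^4$ by the jet $x_i=f^{(i)}$, $0\le i\le3$, at a point of $\mathcal D$. Then $\langle\,,\rangle$ is
$$\Omega=dx_0\wedge dx_3-dx_1\wedge dx_2+A\,dx_0\wedge dx_1,\qquad \tfrac12\Omega\wedge\Omega=-dx_0\wedge dx_1\wedge dx_2\wedge dx_3,$$
because $dx_0\wedge dx_3\wedge dx_1\wedge dx_2=dx_0\wedge dx_1\wedge dx_2\wedge dx_3$ and the terms with $A$ drop out. In particular $\langle\,,\rangle$ is nondegenerate. Evaluating $\frac12\Omega\wedge\Omega$ on four vectors,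
$$\mathrm{Wr}(v_1,\dots,v_4)=-\big(\langle v_1,v_2\rangle\langle v_3,v_4\rangle-\langle v_1,v_3\rangle\langle v_2,v_4\rangle+\langle v_1,v_4\rangle\langle v_2,v_3\rangle\big).$$
With (13),
$$I\big(y(\Xi),y(\Upsilon)\big)=-\tfrac12\langle f_+,f_-\rangle\langle g_+,g_-\rangle+\langle f_+,g_+\rangle\langle f_-,g_-\rangle-\langle f_+,g_-\rangle\langle f_-,g_+\rangle.\tag{14}$$

**Step 5: rewrite (14) as a trace.** The individual pairings $\langle f_\pm,g_\pm\rangle$ are connection coefficients that we do not know. The point of this step is that only a trace of two projections enters. Suppose $\langle f_+,f_-\rangle\ne0\ne\langle g_+,g_-\rangle$, and let $P,P'$ be the $\langle\,,\rangle$-orthogonal projections of $V$ onto $\mathrm{span}(f_\pm)$ and $\mathrm{span}(g_\pm)$: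
$$Pv=\frac{\langle v,f_-\rangle f_+-\langle v,f_+\rangle f_-}{\langle f_+,f_-\rangle},$$
and similarly $P'$. Now $\operatorname{tr}(PP')$ is the trace of $P'P$ on $\mathrm{span}(g_\pm)$, which is the $g_+$-coefficient of $P'Pg_+$ plus the $g_-$-coefficient of $P'Pg_-$:
$$\operatorname{tr}(PP')=\frac{\langle Pg_+,g_-\rangle-\langle Pg_-,g_+\rangle}{\langle g_+,g_-\rangle}=\frac{2\big(\langle f_+,g_+\rangle\langle f_-,g_-\rangle-\langle f_+,g_-\rangle\langle f_-,g_+\rangle\big)}{\langle f_+,f_-\rangle\langle g_+,g_-\rangle}.$$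
Indeed $\langle f_+,f_-\rangle\langle Pg_+,g_-\rangle=\langle g_+,f_-\rangle\langle f_+,g_-\rangle-\langle g_+,f_+\rangle\langle f_-,g_-\rangle=\langle f_+,g_+\rangle\langle f_-,g_-\rangle-\langle f_+,g_-\rangle\langle f_-,g_+\rangle$, and $\langle f_+,f_-\rangle\langle Pg_-,g_+\rangle$ is the negative of this. So (14) becomes
$$I\big(y(\Xi),y(\Upsilon)\big)=\tfrac12\langle f_+,f_-\rangle\langle g_+,g_-\rangle\big(\operatorname{tr}(PP')-1\big).\tag{15}$$

## 8. The limit $K$ as a trace of two projections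

**Step 1: generic parameters and exponents.** This step provides bases of $V$ adapted to $t=0$ and $t=\infty$. Assume from now on, in addition to $|c|,|p|,|q|<10^{-5}$, that $c\ne0$, $c\ne\pm q$ and $\frac{p^2}4+q\pm c\ne0$. This is a dense open subset of the polydisc. Fix square roots $\alpha,\beta,\gamma,\delta$. If $\theta$ is the square of one of them, then $|\theta|^2\le\varepsilon|\theta|+2\varepsilon$. If $|\theta|\ge\frac1{100}$ this would give $|\theta|\le\varepsilon+200\,\varepsilon<\frac1{100}$, a contradiction. So $|\theta|<\frac1{100}$, and $\alpha,\beta,\gamma,\delta$ have modulus $<\frac1{10}$. They are nonzero, since $\alpha^2\beta^2=-(q+c)\ne0$ and $\gamma^2\delta^2=-(q-c)\ne0$. Put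
$$\sigma_1=\tfrac{\alpha+\beta}2,\quad\sigma_2=\tfrac{\alpha-\beta}2,\quad e_1=\tfrac{\gamma+\delta}2,\quad e_2=\tfrac{\gamma-\delta}2,$$
all of modulus $<\frac1{10}$. As $\alpha^2+\beta^2=\gamma^2+\delta^2=p$,
$$\sigma_1^2-\tfrac p4=\tfrac12\alpha\beta,\quad\sigma_2^2-\tfrac p4=-\tfrac12\alpha\beta,\quad e_1^2-\tfrac p4=\tfrac12\gamma\delta,\quad e_2^2-\tfrac p4=-\tfrac12\gamma\delta .$$
So $\sigma_1^2\ne\sigma_2^2$, and $\sigma_i\ne0$ because $\alpha^2\beta^2=-(q+c)\ne\frac{p^2}4$. Hence $\pm\sigma_1,\pm\sigma_2$ are four distinct nonzero numbers, and likewise $\pm e_1,\pm e_2$. Sums and differences of such numbers have modulus $<\frac15$, so they are never nonzero integers.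

At $t=0$ we have $\omega=1$, and $t^s$ is a leading term of a solution of (11) when $s^4+As^2+\frac14(A^2+q+c)=0$, i.e. $(s^2-\frac p4)^2=-\frac{q+c}4=(\frac12\alpha\beta)^2$. So the exponents are $\pm\sigma_1,\pm\sigma_2$. At $t=\infty$, $\omega=-1$, and in the coordinate $1/t$ equation (11) has the same shape ($t\frac d{dt}$ changes sign and occurs in even powers). Solutions behave like $t^e$ with $(e^2-\frac p4)^2=-\frac{q-c}4=(\frac12\gamma\delta)^2$, i.e. $e\in\{\pm e_1,\pm e_2\}$. Recall Frobenius' theorem: at a regular singular point whose exponents are distinct and do not differ by nonzero integers, there is for each exponent a solution equal to that power times a holomorphic function with value $1$ at the point, holomorphic up to the next singular point. So $V$ has two bases, with the branch $0<\arg t<2\pi$ on $\mathcal D$: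
$$f_s=t^s\phi_s(t),\ s\in\{\pm\sigma_1,\pm\sigma_2\},\qquad g_e=t^e\psi_e(1/t),\ e\in\{\pm e_1,\pm e_2\},$$
where $\phi_s,\psi_e$ are holomorphic in the unit disc with value $1$ at $0$.

**Step 2: identify $h$ and its counterpart at infinity.** Take $f_\pm=f_{\pm\sigma_1}$ and $g_\pm=g_{\pm e_1}$. Letting $t\to0$ in the constant $\langle f_s,f_{-s}\rangle$, where $r_{03}\to-2s^3$, $r_{12}\to2s^3$, $r_{01}\to-2s$, we get $\langle f_s,f_{-s}\rangle=-2s^3-2s^3-2As=-s(4s^2-p)$. Letting $t\to\infty$ gives $\langle g_e,g_{-e}\rangle=-e(4e^2-p)$ in the same way. So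
$$\langle f_+,f_-\rangle=-2\sigma_1\alpha\beta\ne0,\qquad\langle g_+,g_-\rangle=-2e_1\gamma\delta\ne0 .$$

In $y(f_+\wedge f_-)$ the powers $t^{\sigma_1}t^{-\sigma_1}$ cancel. So this function is holomorphic at $t=0$ with value $-2\sigma_1$, and it solves (6) by Section 7. By (7), equation (6) has exactly one power series solution at $0$ with given constant term. Hence $H=-\frac1{2\sigma_1}y(f_+\wedge f_-)$ near $0$, so on all of $\mathcal D$.

Put $h^\infty=-\frac1{2e_1}y(g_+\wedge g_-)$. It solves (6) and is a power series in $t^{-1}$ with constant term $1$ near $\infty$. On the negative axis $h^\infty=1+O(e^{-\xi})$, and all its derivatives are $O(e^{-\xi})$ as $\xi\to+\infty$.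

**Step 3: read off $K$.** The bilinear form is
$$I(h,h^\infty)=\tfrac12(hh^{\infty\prime\prime\prime\prime}+h''''h^\infty)-\tfrac12(h'h^{\infty\prime\prime\prime}+h'''h^{\infty\prime})+\tfrac12h''h^{\infty\prime\prime}-\tfrac p2\big(hh^{\infty\prime\prime}+h''h^\infty-h'h^{\infty\prime}\big)-\tfrac12(q+c\,\omega)hh^\infty,$$
and it is constant. By (8), all terms containing a derivative of $h^\infty$ or the difference $h^\infty-1$ are $O(e^{\xi/8}e^{-\xi})=O(e^{-7\xi/8})$. So
$$I(h,h^\infty)=\lim_{\xi\to+\infty}\tfrac12\big(h''''-ph''-(q+c\,\omega)h\big)=-\tfrac12K .$$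
With (15),
$$K=-2I(h,h^\infty)=-2\cdot\frac1{4\sigma_1e_1}\cdot\tfrac12\,(4\sigma_1e_1\,\alpha\beta\gamma\delta)\,(\operatorname{tr}(PP')-1)=-\alpha\beta\gamma\delta\,\big(\operatorname{tr}(PP')-1\big).\tag{16}$$

## 9. Two monodromies that differ by rank one

The projections $P,P'$ are attached to the singular points $0$ and $\infty$. We now express them through local monodromies, whose joint traces are computable because the third singular point $t=1$ is mild.

**Step 1: define the monodromies and identify $P$, $P'$.** For $f\in V$ let $\Gamma_0f$ (resp. $\Gamma_\infty f$) be the element of $V$ whose restriction to the upper half-plane is the continuation of $f|_{\text{lower half-plane}}$ across $(0,1)$ (resp. $(1,\infty)$). Crossing from below, $\arg t$ passes $2\pi$ where the branch on $\mathcal D$ restarts at $0$. The functions $\phi_s(t)$ and $\psi_e(1/t)$ are single-valued across $(0,1)$ and $(1,\infty)$ respectively. So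
$$\Gamma_0f_s=e^{2\pi is}f_s,\qquad\Gamma_\infty g_e=e^{2\pi ie}g_e .$$
Both maps preserve $\langle\,,\rangle$, since $\langle f,g\rangle$ is constant along continuations; thus both are symplectic. By invariance $(e^{2\pi i(s+s')}-1)\langle f_s,f_{s'}\rangle=0$. If $s'\ne-s$, then $0<|s+s'|<\frac15$, so $\langle f_s,f_{s'}\rangle=0$. The same holds for the $g_e$. So $\mathrm{span}(f_{\pm\sigma_2})$ is the orthogonal complement of $\mathrm{span}(f_{\pm\sigma_1})$: $P$ is the projection onto $\mathrm{span}(f_{\pm\sigma_1})$ along $\mathrm{span}(f_{\pm\sigma_2})$, and $P'$ is the projection onto $\mathrm{span}(g_{\pm e_1})$ along $\mathrm{span}(g_{\pm e_2})$.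

**Step 2: $R=\Gamma_\infty-\Gamma_0$ has rank at most $1$.** It suffices to find a three-dimensional space of solutions holomorphic at $t=1$. In the coordinate $\xi=\log t$ near $t=1$, $\omega=-\coth(\xi/2)$ has a simple pole at $\xi=0$, so $B=\sum_{j\ge-1}b_j\xi^j$ with $b_{-1}=-\frac c2$. For $f=\sum_{k\ge0}f_k\xi^k$, equation (11) is equivalent to $b_{-1}f_0=0$ (coefficient of $\xi^{-1}$) together with, from the coefficient of $\xi^{k-4}$,
$$k(k-1)(k-2)(k-3)f_k=-A(k-2)(k-3)f_{k-2}-\sum_{i=0}^{k-3}b_{k-4-i}f_i\qquad(k\ge4).$$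
So $f_0=0$ with $f_1,f_2,f_3$ arbitrary gives a three-dimensional space of formal solutions. They converge: let $|b_j|\le C\,r^{j+1}$, and suppose $|f_i|\le D\rho^i$ for $i<k$, where $\rho\ge2r$. The sum on the right is at most $CD\sum_{i\le k-3}r^{k-3-i}\rho^i\le2CD\rho^{k-3}$. Dividing by $k(k-1)(k-2)(k-3)$ gives $|f_k|\le D\rho^k\big(|A|\rho^{-2}+2C\rho^{-3}\big)$, which is $\le D\rho^k$ once $\rho$ is large enough. Choose $D$ to cover $i\le3$.

Each such local solution restricts to a lower half-disc at $t=1$ and from there defines a unique element $f\in V$. Its restriction to the lower half-plane extends holomorphically through $t=1$, so the continuations across $(0,1)$ and across $(1,\infty)$ agree, i.e. $\Gamma_0f=\Gamma_\infty f$. So $R$ vanishes on a three-dimensional subspace.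

**Step 3: the traces.** Let $C_i=\cos2\pi\sigma_i$ and $D_i=\cos2\pi e_i$. Since $\operatorname{rank}R\le1$, $\operatorname{tr}R^2=(\operatorname{tr}R)^2$. Expanding $R^2$,
$$\operatorname{tr}(\Gamma_0\Gamma_\infty)=\tfrac12\big(\operatorname{tr}\Gamma_0^2+\operatorname{tr}\Gamma_\infty^2-(\operatorname{tr}\Gamma_\infty-\operatorname{tr}\Gamma_0)^2\big).$$
From the eigenvalues, $\operatorname{tr}\Gamma_0=2(C_1+C_2)$ and $\operatorname{tr}\Gamma_0^2=2\cos4\pi\sigma_1+2\cos4\pi\sigma_2=4(C_1^2+C_2^2)-4$, with the analogues for $\Gamma_\infty$. Hence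
$$\operatorname{tr}(\Gamma_0\Gamma_\infty)=4\big[(C_1+C_2)(D_1+D_2)-C_1C_2-D_1D_2\big]-4.\tag{17}$$
A symplectic matrix has determinant $1$ and the same trace as its inverse. So $\operatorname{tr}(\Gamma_0^{-1}\Gamma_\infty^{-1})=\operatorname{tr}\big((\Gamma_\infty\Gamma_0)^{-1}\big)=\operatorname{tr}(\Gamma_\infty\Gamma_0)=\operatorname{tr}(\Gamma_0\Gamma_\infty)$. Moreover, as $\Gamma_0^{-1}R$ has rank at most $1$, $1=\det(\Gamma_0^{-1}\Gamma_\infty)=\det(1+\Gamma_0^{-1}R)=1+\operatorname{tr}(\Gamma_0^{-1}R)$. So $\operatorname{tr}(\Gamma_0^{-1}R)=0$ and $\operatorname{tr}(\Gamma_0^{-1}\Gamma_\infty)=4$. Passing to the inverse, $\operatorname{tr}(\Gamma_0\Gamma_\infty^{-1})=4$. With $E_0=\Gamma_0+\Gamma_0^{-1}$ and $E_\infty=\Gamma_\infty+\Gamma_\infty^{-1}$,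
$$\operatorname{tr}(E_0E_\infty)=2\operatorname{tr}(\Gamma_0\Gamma_\infty)+8=8\big[(C_1+C_2)(D_1+D_2)-C_1C_2-D_1D_2\big].$$

**Step 4: $\operatorname{tr}(PP')$.** $E_0$ acts as $2C_1$ on $\operatorname{im}P$ and as $2C_2$ on $\ker P$, so
$$P=\frac{E_0-2C_2}{2(C_1-C_2)},\qquad P'=\frac{E_\infty-2D_2}{2(D_1-D_2)} .$$
Here $C_1-C_2=\cos\pi(\alpha+\beta)-\cos\pi(\alpha-\beta)=-2\sin\pi\alpha\sin\pi\beta\ne0$ and $D_1-D_2=-2\sin\pi\gamma\sin\pi\delta\ne0$, because $0<|\alpha|,|\beta|,|\gamma|,|\delta|<1$. With $\operatorname{tr}E_0=4(C_1+C_2)$ and $\operatorname{tr}E_\infty=4(D_1+D_2)$,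
$$\operatorname{tr}(PP')=\frac{\operatorname{tr}(E_0E_\infty)-8D_2(C_1+C_2)-8C_2(D_1+D_2)+16C_2D_2}{4(C_1-C_2)(D_1-D_2)}=\frac{2(C_1D_1+C_2D_2-C_1C_2-D_1D_2)}{(C_1-C_2)(D_1-D_2)},$$
$$\operatorname{tr}(PP')-1=\frac{(C_1+C_2)(D_1+D_2)-2C_1C_2-2D_1D_2}{(C_1-C_2)(D_1-D_2)} .$$
Now $C_1+C_2=2\cos\pi\alpha\cos\pi\beta$ and $C_1C_2=\cos\pi(\alpha+\beta)\cos\pi(\alpha-\beta)=\cos^2\pi\alpha+\cos^2\pi\beta-1$, and similarly for the $D_i$ with $\gamma,\delta$. So the numerator is $2\mathcal N$, the denominator is $4\sin\pi\alpha\sin\pi\beta\sin\pi\gamma\sin\pi\delta$, and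
$$\operatorname{tr}(PP')-1=\frac{\mathcal N}{2\sin\pi\alpha\sin\pi\beta\sin\pi\gamma\sin\pi\delta}.$$

**Step 5: conclusion.** By (16) and (10),
$$cZ=K-q=-q-\frac{\alpha\beta\gamma\delta\,\mathcal N}{2\sin\pi\alpha\sin\pi\beta\sin\pi\gamma\sin\pi\delta}=-q-\frac{\mathcal N}{2\pi^4\,\mathsf S_\alpha\mathsf S_\beta\mathsf S_\gamma\mathsf S_\delta}$$
for generic parameters in the polydisc. The left side is holomorphic on the whole polydisc by Section 6. So is the right side: it is even in each of $\alpha,\beta,\gamma,\delta$, symmetric in $(\alpha,\beta)$ and in $(\gamma,\delta)$, hence a function of $p$, $q+c$, $q-c$, and $\mathsf S_x\ne0$ for $|x|<1$. The two sides agree on a dense open subset, so they agree identically, and comparing Taylor series proves (1). With Section 2, this proves the Theorem, and both memberships of the conjecture hold for all $n,m\ge0$. $\blacksquare$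

## 10. The closed series when $m=l=0$

Put $p=q=0$, $c=\rho^4$ and $x=\pi\rho$. Then $\alpha^2,\beta^2=\pm\rho^2$ and $\gamma^2,\delta^2=\pm i\rho^2$, and we may take $\alpha=\rho$, $\beta=i\rho$, $\gamma=e^{i\pi/4}\rho$, $\delta=i\gamma$. With $\pi\gamma=\frac{(1+i)x}{\sqrt2}$ and $\pi\delta=\frac{(-1+i)x}{\sqrt2}$, product formulas give
$$\cos\pi\gamma\cos\pi\delta=\tfrac12(\cos\sqrt2x+\cosh\sqrt2x),\qquad\cos^2\pi\gamma+\cos^2\pi\delta=1+\cos\sqrt2x\cosh\sqrt2x,$$
$$\sin\pi\gamma\sin\pi\delta=-\tfrac12(\cosh\sqrt2x-\cos\sqrt2x),\qquad\sin\pi\alpha\sin\pi\beta=i\sin x\sinh x .$$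
Also $\cos^2x+\cosh^2x=1+\frac12(\cos2x+\cosh2x)$ and $\alpha\beta\gamma\delta=(i\rho^2)(-\rho^2)=-i\rho^4$. Inserting all this in (1) and dividing by $\rho^4$,
$$\sum_{n\ge0}\zeta^*(1,1,2,\{1,1,1,2,1,2\}^n)\,\rho^{8n+4}=\frac{\frac12(\cos2x+\cosh2x)+\cos\sqrt2x\cosh\sqrt2x-\cos x\cosh x\,(\cosh\sqrt2x+\cos\sqrt2x)}{\sin x\sinh x\,(\cosh\sqrt2x-\cos\sqrt2x)} .$$

To expand, use $\cos x\cosh x=\sum_k\frac{(-4)^kx^{4k}}{(4k)!}$ and $\sin x\sinh x=\sum_k\frac{2(-4)^kx^{4k+2}}{(4k+2)!}$, which follow from $(1\pm i)^4=-4$. The first two terms of the numerator add up to $2\sum_j\frac{256^jx^{8j}}{(8j)!}$, and the last product is $2\sum_n4^nx^{4n}\sum_k\frac{(-1)^k}{(4k)!\,(4n-4k)!}$, where odd $n$ cancel. The constant terms cancel. The coefficient of $x^8$ is $\frac{512-32(2-70)}{8!}=\frac{2688}{40320}=\frac1{15}$. The coefficient of $x^{16}$ is $\frac{512}{16!}\big(256-(2-2\cdot1820+12870)\big)=-\frac{512\cdot8976}{16!}$. For the denominator,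
$$\sin x\sinh x=x^2\Big(1-\frac{x^4}{90}+\frac{x^8}{113400}-\cdots\Big),\qquad\cosh\sqrt2x-\cos\sqrt2x=2x^2\Big(1+\frac{x^4}{90}+\frac{x^8}{113400}+\cdots\Big),$$
with product $2x^4\big(1-\frac{x^8}{9450}+\cdots\big)$, since $\frac2{113400}-\frac1{8100}=-\frac1{9450}$. Hence $\zeta^*(1,1,2)=\frac{\pi^4}{30}=3\zeta(4)$, in agreement with Section 3. For the index at which the power sums of Section 4 stopped,
$$\zeta^*(1,1,2,1,1,1,2,1,2)=\Big(\frac1{283500}-\frac{256\cdot8976}{16!}\Big)\pi^{12}=\Big(\frac1{283500}-\frac{17}{154791000}\Big)\pi^{12}=\frac{529}{154791000}\,\pi^{12}.$$
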